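\title{Flows without short zero sums in $(p+1)$-edge-connected graphs}

\begin{abstract}
A flow on a digraph, with values in an abelian group, is $p$-free if no sum of between $1$ and $p$ of its values is zero. We prove the conjecture that every orientation of every $(p+1)$-edge-connected graph has a $p$-free flow in an abelian group whose order is bounded in terms of $p$ alone. The main step builds, from a single spanning tree, a flow in a group of bounded order that controls every short sum using at most one edge of the tree; a packing of spanning trees then controls all short sums. We also prove a version for a fixed orientation under a weaker partition condition, and we show that one set of values serves all graphs at once.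
\end{abstract}

\section{Introduction}

Graphs and digraphs in this paper are finite, have at least one vertex, and may have loops and parallel edges. Let $G$ be a digraph and $M$ an abelian group. A \emph{flow} on $G$ in $M$ is a map $\varphi:E(G)\to M$ that satisfies Kirchhoff's law: at every vertex, the sum of the values of $\varphi$ on the outgoing edges equals the sum of its values on the incoming edges. For an integer $p\ge 1$, the flow $\varphi$ is \emph{$p$-free} if
\[
\varphi(e_1)+\dots+\varphi(e_k)\neq 0\qquad\text{whenever } 1\le k\le p \text{ and } e_1,\dots,e_k\in E(G).
\]
The edges $e_1,\dots,e_k$ may repeat. A flow is a system of linear relations among its values, and a $p$-free flow is one whose values satisfy no relation with nonnegative integer coefficients of total weight between $1$ and $p$.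

For $X\subseteq V(G)$ let $\delta(X)$ be the set of edges with exactly one end in $X$; such a set is a \emph{cut}, and its \emph{size} is its number of edges. The graph $G$ is \emph{$k$-edge-connected} if $|\delta(X)|\ge k$ for every $X$ with $\emptyset\neq X\subsetneq V(G)$. For a digraph, connectivity, spanning trees, cycles and bridges refer to the underlying graph. A \emph{directed cut} is a nonempty cut $\delta(X)$ all of whose edges leave $X$.

A $1$-free flow is a flow that is nowhere zero. This notion does not depend on the orientation, since one may reverse an edge and negate its value. For $p\ge2$ the orientation matters. Take two vertices joined by two parallel edges. If the edges form a directed cycle, the constant $1\in\mathbb Z_{p+1}$ is a $p$-free flow. If they point the same way, their values add up to zero in every flow, so no flow is $2$-free. The same happens in general: the values of a flow on a directed cut add up to zero (Lemma~\ref{lem:obstruction}), so a directed cut of size at most $p$ rules out $p$-free flows. A directed cut of size $p+1$ does not: on $p+1$ parallel edges that point the same way, the constant $1\in\mathbb Z_{p+1}$ is a $p$-free flow. In a $(p+1)$-edge-connected graph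 no orientation has a directed cut of size at most $p$, and if the group is allowed to depend on the digraph, small directed cuts are the only obstruction (Remark~\ref{rem:unbounded}). The question is whether the group can be chosen of bounded order. The following conjecture is posed in~\cite{problem}.

\begin{quote}
\textbf{Conjecture.} \emph{For every $p\ge1$ there is a number $k_p$ such that every orientation of every $(p+1)$-edge-connected graph has a $p$-free flow in an abelian group of order at most $k_p$.}
\end{quote}

The conjecture is known for $p=1$ (Jaeger) and for $p=2$ (DeVos, Johnson and Seymour), and it is known for every $p$ if the graph is assumed to be $(2p+1)$-edge-connected. We prove it for all $p$. In Theorems \ref{thm:main}--\ref{thm:universal}, $p\ge1$ is an integer, $q$ is the smallest prime with $q\ge7$ and $q>p$, and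
\[
M_p=\mathbb Z_q^{\,2(p+1)(2p-1)^2}.
\]

\begin{theorem}\label{thm:main}
Every orientation of every $(p+1)$-edge-connected graph has a $p$-free flow in $M_p$. In particular, the conjecture holds with $k_p=q^{\,2(p+1)(2p-1)^2}$.
\end{theorem}

We have not tried to make $k_p$ small. A lower bound is $k_p\ge p+1$, because every value of a $p$-free flow has order greater than $p$.

Theorem~\ref{thm:main} is a special case of a statement about one fixed orientation. For a partition $\mathcal P$ of $V(G)$, let $e(\mathcal P)$ be the number of edges of $G$ that join different classes of $\mathcal P$.

\begin{theorem}\label{thm:general}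
Let $b,N\ge1$ be integers with $2N>pb$. Let $G$ be a connected digraph such that
\begin{itemize}
\item[(H1)] $b\cdot e(\mathcal P)\ge N(|\mathcal P|-1)$ for every partition $\mathcal P$ of $V(G)$;
\item[(H2)] $G$ has no directed cut of size at most $p$.
\end{itemize}
Then $G$ has a $p$-free flow in $\mathbb Z_q^{\,2N(2p-1)^2}$. Moreover, \textup{(H2)} is necessary for the existence of a $p$-free flow in any abelian group.
\end{theorem}

Call a subset $A$ of an abelian group \emph{$p$-free} if no sum of $k$ elements of $A$, with $1\le k\le p$ and repetition allowed, is zero. A flow is $p$-free exactly when its set of values is $p$-free. The third theorem says that this set can be fixed in advance, and that edge-connectivity $p+1$ is the right hypothesis: it cannot be lowered for any individual graph if all orientations are to have $p$-free flows.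

\begin{theorem}\label{thm:universal}
There is a $p$-free set $A_p\subseteq M_p$ such that for every graph $G$ the following are equivalent:
\begin{itemize}
\item[(a)] every component of $G$ is $(p+1)$-edge-connected;
\item[(b)] every orientation of $G$ has a $p$-free flow in some abelian group;
\item[(c)] every orientation of $G$ has a flow with all values in $A_p$.
\end{itemize}
\end{theorem}

Section~\ref{sec:tools} recalls the facts on flows and spanning trees that we use. Section~\ref{sec:trees} reduces Theorems \ref{thm:main} and~\ref{thm:general} to a statement about one spanning tree, Proposition~\ref{prop:key}, which is the heart of the paper and is proved in Section~\ref{sec:onetree}. Section~\ref{sec:universal} proves Theorem~\ref{thm:universal}.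

\section{Flows, cuts and spanning trees}\label{sec:tools}

Let $\varphi$ be a flow on a digraph $G$ and let $X\subseteq V(G)$. Add up Kirchhoff's law over the vertices of $X$. An edge with both ends in $X$ appears once on each side and cancels, which leaves
\begin{equation}\label{eq:cut}
\sum_{f\text{ leaves }X}\varphi(f)=\sum_{f\text{ enters }X}\varphi(f).
\end{equation}

\begin{lemma}\label{lem:obstruction}
A digraph with a directed cut of size at most $p$ has no $p$-free flow in any abelian group.
\end{lemma}

\begin{proof}
If $\delta(X)$ is a directed cut of size $j$ with $1\le j\le p$, then no edge enters $X$, so \eqref{eq:cut} says that the $j$ values of any flow on $\delta(X)$ add up to zero.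
\end{proof}

\begin{remark}\label{rem:unbounded}
The converse holds if the group may depend on $G$; we do not use this later. Let $\mathbf 1_f$ $(f\in E(G))$ be the standard basis of $\mathbb Z^{E(G)}$, let $d_v=\sum_{f\text{ with tail }v}\mathbf 1_f-\sum_{f\text{ with head }v}\mathbf 1_f$, and let $L$ be the subgroup generated by the vectors $d_v$. The map $\varphi(f)=\mathbf 1_f+L$ is a flow in $\mathbb Z^{E(G)}/L$. Suppose that $\sum_{i=1}^l n_i\varphi(g_i)=0$ with distinct edges $g_i$, integers $n_i\ge1$ and $1\le l\le p$. Then $\sum_i n_i\mathbf 1_{g_i}=\sum_v\pi(v)d_v$ for some $\pi:V(G)\to\mathbb Z$. The coordinate of the right side at an edge from $u$ to $v$ is $\pi(u)-\pi(v)$, so this difference is positive for the edges $g_i$ and zero for all other edges. Let $X$ be the set of vertices $v$ with $\pi(v)\ge\pi(\text{tail of }g_1)$. Then $g_1$ leaves $X$, no edge enters $X$, and every edge that leaves $X$ is one of the $g_i$. So $\delta(X)$ is a directed cut of size at most $p$.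
\end{remark}

Let $T$ be a spanning tree of a digraph $G$. The edges in $Q=E(G)\setminus E(T)$ are the \emph{chords} of $T$; every loop is a chord. For $e\in E(T)$, let $X_e$ be the vertex set of the component of $T-e$ that contains the tail of $e$. Let $D_e^+$ and $D_e^-$ be the sets of chords that leave and enter $X_e$, and let $D_e=D_e^+\cup D_e^-$. The edge $e$ leaves $X_e$ and no other edge of $T$ joins the two components of $T-e$, so $\delta(X_e)=\{e\}\cup D_e$. This is the \emph{fundamental cut} of $e$.

\begin{lemma}\label{lem:extend}
Every map from $Q$ to an abelian group $M$ extends to a unique flow $\varphi$ on $G$, and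
\begin{equation}\label{eq:tree}
\varphi(e)=\sum_{g\in D_e^-}\varphi(g)-\sum_{g\in D_e^+}\varphi(g)\qquad(e\in E(T)).
\end{equation}
\end{lemma}

\begin{proof}
Formula~\eqref{eq:tree} is \eqref{eq:cut} for $X=X_e$, and it gives uniqueness. For existence, let $a:Q\to M$ be given. A chord $g$ forms a cycle with the path of $T$ between its ends. Traverse this cycle in the direction of $g$, and let $\sigma_g(f)$ be $1$, $-1$ or $0$ according as $f$ is traversed forward, backward or not at all. Then $\sigma_g$ is a flow in $\mathbb Z$ with $\sigma_g(g)=1$ that vanishes on the other chords, so $\varphi(f)=\sum_{g\in Q}\sigma_g(f)\,a(g)$ is a flow that extends $a$.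
\end{proof}

We use two published theorems. A \emph{bridge} is an edge whose deletion increases the number of components; equivalently, an edge that lies on no cycle. A graph is \emph{bridgeless} if it has no bridge; it need not be connected.

\begin{theorem}[Nash-Williams \cite{NW}, Tutte \cite{Tutte61}]\label{thm:NWT}
A graph has $N$ edge-disjoint spanning trees if and only if, for every partition $\mathcal P$ of its vertex set, at least $N(|\mathcal P|-1)$ edges join different classes.
\end{theorem}

\begin{theorem}[Seymour \cite{Seymour}, with Tutte \cite{Tutte54}]\label{thm:six}
Every bridgeless graph has, for any orientation and any abelian group $\Gamma$ with $|\Gamma|\ge6$, a flow in $\Gamma$ that is nowhere zero.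
\end{theorem}

For $p=1$, Theorem~\ref{thm:six} gives the conjecture with $k_1=6$. We shall apply it only with $\Gamma=\mathbb Z_q$.

\section{Reduction to one spanning tree}\label{sec:trees}

If $\varphi_1,\dots,\varphi_N$ are flows on $G$, then $(\varphi_1,\dots,\varphi_N)$ is a flow in the product group, and a sum of its values is nonzero as soon as it is nonzero in one coordinate. So it suffices to find a bounded number of flows in groups of bounded order such that each short sum is nonzero for one of them. Spanning trees supply such flows, because Lemma~\ref{lem:extend} lets us prescribe the values on the chords. We need spanning trees that overlap little.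

\begin{lemma}\label{lem:pack}
If $G$ satisfies \textup{(H1)}, then $G$ has spanning trees $T_1,\dots,T_N$, not necessarily distinct, such that every edge of $G$ lies in at most $b$ of them.
\end{lemma}

\begin{proof}
Replace every edge of $G$ by $b$ parallel copies. In the new graph $b\cdot e(\mathcal P)$ edges join different classes of $\mathcal P$, so by (H1) and Theorem~\ref{thm:NWT} it has $N$ edge-disjoint spanning trees. A tree contains at most one copy of an edge of $G$, since two copies form a cycle, so each of these trees projects to a spanning tree of $G$. An edge of $G$ has $b$ copies, and each copy lies in at most one tree.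
\end{proof}

\begin{lemma}\label{lem:partition}
If $G$ is $k$-edge-connected, then $G$ satisfies \textup{(H1)} with $b=2$ and $N=k$.
\end{lemma}

\begin{proof}
Let $\mathcal P$ have $t$ classes. For $t=1$ the inequality reads $0\ge 0$. For $t\ge2$ every class $X$ has $|\delta(X)|\ge k$, and every edge between different classes lies in $\delta(X)$ for exactly two classes $X$. Hence $2e(\mathcal P)\ge kt\ge k(t-1)$.
\end{proof}

These two lemmas already settle the case of high connectivity, and the argument is the model for ours.

\begin{example}\label{ex:high}
Let $G$ be an orientation of a $(2p+1)$-edge-connected graph. By Lemmas \ref{lem:partition} and~\ref{lem:pack} there are spanning trees $T_1,\dots,T_{2p+1}$ with every edge in at most two of them. Let $\varphi_t$ be the flow in $\mathbb Z_{p+1}$ that equals $1$ on every chord of $T_t$. Any $k\le p$ edges $e_1,\dots,e_k$ meet at most $2p$ of the trees, so they are all chords of some $T_t$, and $\sum_i\varphi_t(e_i)=k\neq0$. Thus $(\varphi_1,\dots,\varphi_{2p+1})$ is a $p$-free flow in $\mathbb Z_{p+1}^{\,2p+1}$.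
\end{example}

For a $(p+1)$-edge-connected graph the lemmas give only $p+1$ trees, and $p$ edges, each lying in two trees, can meet them all. Other values of $b$ and $N$ do not rescue the count. It needs $N/b>p$, whereas in a $(p+1)$-regular graph on $n$ vertices (H1) for the partition into singletons forces $N/b\le (p+1)n/(2n-2)$, which is at most $p$ when $p\ge2$ and $n\ge4$. What survives is this: $p$ edges have at most $2p<2(p+1)$ incidences with the $p+1$ trees, so they cannot meet every tree \emph{twice}. We therefore need, for each tree, a flow that also handles sums containing one edge of the tree.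

\begin{proposition}\label{prop:key}
Let $q\ge7$ be a prime with $q>p$, and let $m=(2p-1)^2$. Let $G$ be a digraph with no directed cut of size at most $p$, and let $T$ be a spanning tree of $G$. Then there is a flow $\varphi_T:E(G)\to\mathbb Z_q^{\,2m}$ such that
\[
\sum_{i=1}^{l}n_i\,\varphi_T(g_i)\neq0
\]
whenever $l\ge1$, the edges $g_1,\dots,g_l$ are distinct, the $n_i\ge1$ are integers with $\sum_i n_i\le p$, and at most one $g_i$ lies in $T$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:general}, assuming Proposition~\ref{prop:key}]
The necessity of (H2) is Lemma~\ref{lem:obstruction}. For the existence, take $T_1,\dots,T_N$ from Lemma~\ref{lem:pack}. By (H2), Proposition~\ref{prop:key} applies to each tree, and $\varphi=(\varphi_{T_1},\dots,\varphi_{T_N})$ is a flow in $\mathbb Z_q^{\,2N(2p-1)^2}$. Let $e_1,\dots,e_k$ be edges with $1\le k\le p$, and let $g_1,\dots,g_l$ be the distinct edges among them, with multiplicities $n_1,\dots,n_l$, so that $l\le k=\sum_i n_i\le p$. The number of pairs $(i,t)$ with $g_i\in E(T_t)$ is at most $bl\le bp<2N$. Hence some $T_t$ contains at most one $g_i$. For this $t$ we have $\sum_{j}\varphi_{T_t}(e_j)=\sum_i n_i\varphi_{T_t}(g_i)\ne0$, and so $\sum_j\varphi(e_j)\neq0$.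
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be an orientation of a $(p+1)$-edge-connected graph. Then $G$ is connected, and every nonempty cut has size at least $p+1$, so (H2) holds. By Lemma~\ref{lem:partition}, (H1) holds with $b=2$ and $N=p+1$, and $2N=2p+2>2p=pb$. Theorem~\ref{thm:general} gives a $p$-free flow in $\mathbb Z_q^{\,2(p+1)(2p-1)^2}=M_p$.
\end{proof}

\begin{remark}
For a fixed orientation, much less connectivity suffices. Take $b=2$ and $N=p+1$ in Theorem~\ref{thm:general}: a digraph with $2e(\mathcal P)\ge(p+1)(|\mathcal P|-1)$ for all $\mathcal P$ is connected (take the partition into components), and it has a $p$-free flow in $M_p$ if and only if it has no directed cut of size at most $p$. For partitions into two classes this condition asks only for cuts of size at least $(p+1)/2$, and two vertices joined by $\lceil (p+1)/2\rceil$ parallel edges satisfy it. We do not claim this equivalence, with a group of order bounded in terms of $p$ alone, for digraphs that violate the partition condition.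
\end{remark}

\section{The flow attached to one spanning tree}\label{sec:onetree}

In this section $p,q,m,G,T$ are as in Proposition~\ref{prop:key}, and $Q$, $X_e$, $D_e^{\pm}$, $D_e$ are as in Section~\ref{sec:tools}.

\subsection{Coloring the chords: what is needed}

Let $\chi:Q\to K$ be a coloring of the chords by a finite set $K$, and let $u_c$ $(c\in K)$ be the standard basis of $\mathbb Z_q^K$. Let $\varphi'$ be the flow in $\mathbb Z_q^K$ with $\varphi'(g)=u_{\chi(g)}$ for every chord $g$; it exists by Lemma~\ref{lem:extend}. For a tree edge $e$, let $\mathrm{out}_c$ and $\mathrm{in}_c$ be the numbers of chords of color $c$ in $D_e^+$ and in $D_e^-$. By~\eqref{eq:tree},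
\begin{equation}\label{eq:phiprime}
\varphi'(e)=\sum_{c\in K}(\mathrm{in}_c-\mathrm{out}_c)\,u_c .
\end{equation}

Suppose first that every chord has its own color. Then $\varphi'$ alone has the property in Proposition~\ref{prop:key}. A sum over chords only is nonzero, since its coordinates are integers between $0$ and $p<q$, not all zero. Suppose that $n\varphi'(e)+\sum_{j=2}^{l}n_j\varphi'(g_j)=0$ with $e\in E(T)$ and chords $g_j$. At a chord $g\in D_e^-$ the coordinate of the left side is $n$ or $n+n_j$, which lies between $1$ and $p$; so $D_e^-=\emptyset$. At a chord $g\in D_e^+$ that is not among the $g_j$ the coordinate is $-n\not\equiv 0$; so $D_e^+\subseteq\{g_2,\dots,g_l\}$. Then $\delta(X_e)$ is a directed cut of size at most $l\le p$, which is excluded.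

The group $\mathbb Z_q^{Q}$ grows with $G$, so we must merge colors. After merging, \eqref{eq:phiprime} records only the differences $\mathrm{in}_c-\mathrm{out}_c$ modulo $q$, and the argument can break in two ways. A color can occur on $D_e$ and be invisible in $\varphi'(e)$, when $\mathrm{in}_c\equiv\mathrm{out}_c$. And a color with $(\mathrm{out}_c,\mathrm{in}_c)=(2,1)$ looks the same as a color with $(1,0)$, so a large cut that is not directed can imitate a small directed one. Both effects appear on two vertices.

\begin{example}\label{ex:two}
Let $p=2$ and $q=7$. Let $G$ have vertices $x,y$, edges $e,a,b$ from $x$ to $y$, and an edge $d$ from $y$ to $x$. Let $E(T)=\{e\}$, so $D_e^+=\{a,b\}$ and $D_e^-=\{d\}$. The only nonempty cut has size $4$.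

With one color, $\varphi'$ is $1$ on $a,b,d$ and $\varphi'(e)=1-2=-1$, so $\varphi'(e)+\varphi'(a)=0$. This is the second effect. Adding a nowhere-zero flow as a further coordinate need not help: the flow with value $-1$ on $a$ and $1$ on $e,b,d$ is nowhere zero, and its values on $e$ and $a$ cancel too.

Now separate $a$ from $b$: let $\chi(a)=\chi(d)=1$ and $\chi(b)=2$. Then $\varphi'(e)=-u_2$, and the only vanishing sum of at most two values is $\varphi'(e)+\varphi'(b)$. This is the first effect: color $1$ occurs on $D_e$ but not in $\varphi'(e)$. To detect it, take a flow $\psi_1$ that is supported on the tree and the chords of color $1$ and is nonzero on $e$, say $\psi_1(e)=\psi_1(a)=1$, $\psi_1(d)=2$, $\psi_1(b)=0$. The flow $(\varphi',\psi_1)$ has values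
\[
e\mapsto(0,-1,1),\qquad a\mapsto(1,0,1),\qquad b\mapsto(0,1,0),\qquad d\mapsto(1,0,2).
\]
The sum over $e$ and $b$ is now $(0,0,1)$, and the flow is $2$-free.
\end{example}

The example contains the whole plan. For each color $c$, a flow $\psi_c$ obtained from Theorem~\ref{thm:six} detects whether $c$ occurs on $D_e$, provided that no chord in the sum has color $c$. A vanishing sum has at most $p-1$ chords besides $e$, so it forces $D_e$ to carry at most $p-1$ colors. It remains to choose a coloring with boundedly many colors for which such a cut behaves as if all chords had different colors.

\subsection{A coloring with $(2p-1)^2$ colors}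

\begin{lemma}\label{lem:chords}
There is a coloring $\chi:Q\to K$ with $|K|=(2p-1)^2$ such that for every $e\in E(T)$ the following holds: if at most $p-1$ colors occur on $D_e$, then the chords in $D_e^+$ have pairwise distinct colors, and so do the chords in $D_e^-$.
\end{lemma}

If the sets $D_e^+$ were intervals of one linear order on the chords, the periodic coloring $1,2,\dots,p,1,2,\dots$ would serve for them: an interval with at most $p-1$ colors has at most $p-1$ elements, all of different colors. Ordering the chords by their tails comes close. The tails that lie below a tree edge form an interval of a suitable order on the vertices, but a chord with its tail below $e$ belongs to $D_e$ only if its head is not below $e$. For instance, let $p=2$, let $T$ be the path $v_0v_1v_2v_3$ rooted at $v_0$, and take the chords $a$ from $v_1$ to $v_0$, $b$ from $v_2$ to $v_1$, and $c$ from $v_3$ to $v_0$. In the tail order $a,b,c$ the periodic coloring gives $a$ and $c$ the same color, although $\{a,c\}$ is the set of chords in the fundamental cut of $v_0v_1$. The chord $b$ stands between them. If we color $a$ and $c$ before $b$ is present, they are neighbors and get the colors $1$ and $2$; then $b$ arrives between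 them and gets the color $3$. So the chords should be inserted one at a time, those that reach closest to the root first, and the coloring should be good at every stage. The next lemma shows that $2p-1$ colors suffice for this, whatever the order of insertion.

A subset $W$ of a linearly ordered set $S$ is a \emph{window} of $S$ if every element of $S$ that lies between two elements of $W$ belongs to $W$.

\begin{lemma}\label{lem:online}
Let $S$ be a finite linearly ordered set, let $s_1,\dots,s_r$ be its elements listed in an arbitrary order, and let $S_j=\{s_1,\dots,s_j\}$ for $0\le j\le r$, with the order induced from $S$. There is a coloring $\alpha:S\to\{1,\dots,2p-1\}$ such that, for every $j$, every window $W$ of $S_j$ receives at least $\min(p,|W|)$ distinct colors.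
\end{lemma}

\begin{proof}
Color $s_1,s_2,\dots$ in turn. Give $s_j$ a color different from the colors of the $p-1$ elements of $S_{j-1}$ nearest to $s_j$ from below and the $p-1$ nearest from above (all of them on a side that has fewer). At most $2p-2$ colors are forbidden, so this is possible.

We show by induction on $j$ that the elements of a window $W$ of $S_j$ with $|W|\le p$ have distinct colors. This is vacuous for $j=0$. For $j\ge1$, the set $W\setminus\{s_j\}$ is a window of $S_{j-1}$, so its elements have distinct colors. Suppose $s_j\in W$ and $w\in W\setminus\{s_j\}$. The elements of $S_{j-1}$ between $w$ and $s_j$ lie in $W\setminus\{s_j\}$, which has at most $p-1$ elements including $w$. So $w$ is among the $p-1$ elements nearest to $s_j$ on its side, and $\alpha(w)\neq\alpha(s_j)$.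

Finally, the $\min(p,|W|)$ smallest elements of any window $W$ of $S_j$ form a window of $S_j$, and they have distinct colors.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:chords}]
Root $T$ at any vertex. The \emph{ancestors} of a vertex $u$ are the vertices on the path of $T$ from the root to $u$, including $u$, and the \emph{depth} of $u$ is the length of this path. Let $V_y$ be the set of vertices that have $y$ as an ancestor. List $V(G)$ in depth-first preorder: first the root, then the subtrees of its children one after another, each listed in the same way. In this order every $V_y$ is a window of $V(G)$. For a chord $g$ with distinct ends $u,v$, let $h(g)$ be the largest depth of a common ancestor of $u$ and $v$. We claim that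
\begin{equation}\label{eq:lca}
\text{if } u\in V_y,\text{ then }\quad v\notin V_y\iff h(g)<\operatorname{depth}(y).
\end{equation}
The ancestors of $u$ form a path with one vertex of each depth from $0$ to $\operatorname{depth}(u)$, and $y$ is on it. An ancestor of a common ancestor is a common ancestor, so the common ancestors of $u$ and $v$ are the vertices of this path of depth at most $h(g)$. Hence $y$ is an ancestor of $v$ if and only if $\operatorname{depth}(y)\le h(g)$, which is~\eqref{eq:lca}.

Let $S$ be the set of chords that are not loops, and list them as $s_1,\dots,s_r$ with $h(s_1)\le\dots\le h(s_r)$. Order $S$ linearly by the preorder position of the tails, breaking ties arbitrarily, and let $\alpha$ be the coloring given by Lemma~\ref{lem:online}. Order $S$ by the position of the heads instead, and let $\beta$ be the coloring given by the same lemma. Let $K=\{1,\dots,2p-1\}^2$ and $\chi=(\alpha,\beta)$ on $S$. Loops lie in no cut; color them arbitrarily.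

Let $e\in E(T)$ and let $y$ be the end of $e$ farther from the root. The components of $T-e$ have vertex sets $V_y$ and $V(G)\setminus V_y$. Let $D^{\mathrm t}$ be the set of chords with tail in $V_y$ and head outside, and $D^{\mathrm h}$ the set of chords with head in $V_y$ and tail outside. Since $X_e$ is $V_y$ or its complement, $D^{\mathrm t}$ and $D^{\mathrm h}$ are $D_e^+$ and $D_e^-$ in some order. Let $j$ be the number of chords in $S$ with $h<\operatorname{depth}(y)$. Because the list is sorted by $h$, these chords form $S_j$. By \eqref{eq:lca}, $D^{\mathrm t}$ is the set of chords in $S_j$ with tail in $V_y$. As $V_y$ is a window of the preorder, $D^{\mathrm t}$ is a window of $S_j$ in the tail order, so it receives at least $\min(p,|D^{\mathrm t}|)$ values of $\alpha$. Exchanging heads and tails, $D^{\mathrm h}$ is a window of $S_j$ in the head order and receives at least $\min(p,|D^{\mathrm h}|)$ values of $\beta$.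

Suppose that $\chi$ takes at most $p-1$ values on $D_e$. Then $\alpha$ takes at most $p-1$ values on $D^{\mathrm t}$, so $\min(p,|D^{\mathrm t}|)\le p-1$. Hence the minimum is $|D^{\mathrm t}|$, and $\alpha$, and with it $\chi$, is injective on $D^{\mathrm t}$. The same argument with $\beta$ shows that $\chi$ is injective on $D^{\mathrm h}$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:key}}

Fix $\chi:Q\to K$ as in Lemma~\ref{lem:chords}, let $\varphi'$ be the associated flow in $\mathbb Z_q^K$, and let $Q_c=\chi^{-1}(c)$.

\begin{lemma}\label{lem:detect}
For every $c\in K$ there is a flow $\psi_c$ on $G$ in $\mathbb Z_q$ that vanishes on $Q\setminus Q_c$ and satisfies $\psi_c(e)\ne0$ for every $e\in E(T)$ with $D_e\cap Q_c\neq\emptyset$.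
\end{lemma}

\begin{proof}
Let $H_c$ be the subgraph of $G$ with vertex set $V(G)$ and edge set $E(T)\cup Q_c$. If $e\in E(T)$ and $D_e\cap Q_c\neq\emptyset$, then a chord in $Q_c$ joins the two components of $T-e$, so $e$ is not a bridge of $H_c$. Delete all bridges of $H_c$. Every remaining edge lies on a cycle of $H_c$, and this cycle contains no bridge, so it survives the deletion. The remaining graph is therefore bridgeless, and by Theorem~\ref{thm:six} it has a nowhere-zero flow in $\mathbb Z_q$, as $q\ge6$. Extend this flow by $0$ to the other edges of $G$.
\end{proof}

Let $\varphi_T=(\varphi',(\psi_c)_{c\in K})$, a flow in $\mathbb Z_q^{K}\times\mathbb Z_q^{K}\cong\mathbb Z_q^{\,2m}$. Let $g_i,n_i$ be as in the proposition and suppose that $\sum_i n_i\varphi_T(g_i)=0$.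

\medskip
\noindent\emph{Case 1: no $g_i$ lies in $T$.} The coordinate of $\sum_i n_i\varphi'(g_i)$ at the color $\chi(g_1)$ is the sum of the $n_i$ with $\chi(g_i)=\chi(g_1)$. This is an integer between $1$ and $p<q$, so it is nonzero in $\mathbb Z_q$, a contradiction.

\medskip
\noindent\emph{Case 2: exactly one $g_i$ lies in $T$.} Let $g_1=e\in E(T)$ and $n=n_1$, so that $g_2,\dots,g_l$ are chords. Let $C=\{\chi(g_2),\dots,\chi(g_l)\}$, which is empty if $l=1$, and for $c\in C$ let $N_c$ be the sum of the $n_j$ with $j\ge2$ and $\chi(g_j)=c$. Then
\[
|C|\le l-1\le p-1,\qquad 1\le N_c\le p-n\quad(c\in C).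
\]

First, \emph{every chord in $D_e$ has its color in $C$}. Suppose that a chord in $D_e$ has a color $c\notin C$. Then $g_2,\dots,g_l\in Q\setminus Q_c$, so the $\psi_c$-coordinate of the sum is $n\psi_c(e)$. Here $\psi_c(e)\ne0$ by Lemma~\ref{lem:detect} and $0<n<q$. Since $\mathbb Z_q$ is a field, $n\psi_c(e)\neq0$, a contradiction.

Thus at most $|C|\le p-1$ colors occur on $D_e$, and Lemma~\ref{lem:chords} gives $\mathrm{out}_c,\mathrm{in}_c\in\{0,1\}$ for all $c$. Let $c\in C$. By \eqref{eq:phiprime}, the coordinate of $\sum_i n_i\varphi'(g_i)$ at $c$ gives
\[
n\,(\mathrm{in}_c-\mathrm{out}_c)+N_c\equiv0\pmod q .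
\]
If $\mathrm{in}_c-\mathrm{out}_c=0$, the left side is $N_c$, and if $\mathrm{in}_c-\mathrm{out}_c=1$, it is $n+N_c$. Both are integers between $1$ and $p<q$, so neither case occurs. Hence $\mathrm{in}_c-\mathrm{out}_c=-1$, that is, $\mathrm{out}_c=1$ and $\mathrm{in}_c=0$ for every $c\in C$.

Since all colors on $D_e$ belong to $C$, we conclude that $D_e^-=\emptyset$ and $|D_e^+|=|C|$. So $\delta(X_e)=\{e\}\cup D_e^+$ is a directed cut of size $1+|C|\le p$, contrary to the hypothesis on $G$. This proves Proposition~\ref{prop:key}, and with it Theorems \ref{thm:main} and~\ref{thm:general}. \hfill$\square$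

\begin{remark}
The hypotheses enter as follows. The bound $q\ge6$ is needed for Theorem~\ref{thm:six}. The bound $q>p$ keeps the integers between $1$ and $p$ nonzero modulo $q$. That $q$ is prime is used only to pass from $\psi_c(e)\ne0$ to $n\psi_c(e)\neq0$; in $\mathbb Z_6$ this fails for $\psi_c(e)=3$ and $n=2$. The absence of small directed cuts is used only in the last step. The restriction to one tree edge is what makes $\psi_c$ useful: Theorem~\ref{thm:six} says that $\psi_c(e)$ and $\psi_c(e')$ are nonzero, but nothing about $n\psi_c(e)+n'\psi_c(e')$.
\end{remark}

\section{One set of values for all graphs}\label{sec:universal}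

For $p=1$ the set $M_1\setminus\{0\}$ contains every $1$-free set, so it can serve as $A_1$. For $p\ge2$ there is no largest $p$-free set: if $a\in M_p$ is nonzero, then $\{a\}$ and $\{-a\}$ are $p$-free, since $a$ has order $q>p$, but $\{a,-a\}$ is not. So the set of values in Theorem~\ref{thm:main} might have to vary with the digraph. It does not, because finitely many digraphs can be glued into one to which Theorem~\ref{thm:main} still applies.

Given disjoint digraphs $G_1,\dots,G_s$, choose a vertex in each and identify the chosen vertices to a single vertex $w$. The result is a \emph{wedge} of $G_1,\dots,G_s$, and each $G_i$ is a subgraph of it.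

\begin{lemma}\label{lem:wedge}
Let $W$ be a wedge of $G_1,\dots,G_s$.
\begin{itemize}
\item[(i)] If every $G_i$ is $(p+1)$-edge-connected, then so is $W$.
\item[(ii)] The restriction of a flow on $W$ to $E(G_i)$ is a flow on $G_i$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\emptyset\ne X\subsetneq V(W)$. Complementing $X$ does not change $\delta(X)$, so we may assume $w\notin X$. Choose $i$ such that $Y=X\cap V(G_i)$ is nonempty. Then $Y\neq V(G_i)$ because $w\notin Y$, so at least $p+1$ edges of $G_i$ have exactly one end in $Y$. All of them lie in $\delta(X)$.

(ii) At a vertex $v\neq w$ of $G_i$ all incident edges of $W$ belong to $G_i$, so Kirchhoff's law holds at $v$ in $G_i$. The sum over all vertices of $G_i$ of the outflow minus the inflow along edges of $G_i$ is zero, since every edge contributes its value once with each sign. Hence the law holds at $w$ as well.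
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:universal}]
We first find a $p$-free set $A_p\subseteq M_p$ such that every $(p+1)$-edge-connected digraph has a flow with all values in $A_p$. Suppose that there is none. Then for each $p$-free set $A\subseteq M_p$ there is a $(p+1)$-edge-connected digraph $G_A$ that has no flow with all values in $A$. Since $M_p$ is finite, there are finitely many such sets $A$. Let $W$ be a wedge of disjoint copies of the digraphs $G_A$. By Lemma~\ref{lem:wedge}(i) and Theorem~\ref{thm:main}, $W$ has a $p$-free flow $\varphi$ in $M_p$. Its set of values $A^*$ is $p$-free, because edges may repeat in the definition of a $p$-free flow. By Lemma~\ref{lem:wedge}(ii), $\varphi$ restricts to a flow on $G_{A^*}$ with all values in $A^*$, contrary to the choice of $G_{A^*}$. So $A_p$ exists.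

(a)$\Rightarrow$(c): Given an orientation of $G$, take a flow with values in $A_p$ on each component. Together they form a flow on $G$.

(c)$\Rightarrow$(b): A flow with all values in the $p$-free set $A_p$ is a $p$-free flow in $M_p$.

(b)$\Rightarrow$(a): Suppose that a component $H$ of $G$ is not $(p+1)$-edge-connected, and choose $\emptyset\neq X\subsetneq V(H)$ with $|\delta(X)|\le p$. The cut $\delta(X)$ is nonempty because $H$ is connected. Orient its edges out of $X$ and the other edges of $G$ arbitrarily. By Lemma~\ref{lem:obstruction}, this orientation has no $p$-free flow in any abelian group.
\end{proof}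

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://kam.mff.cuni.cz/\textasciitilde{}kamak/static/problems/2015.pdf}

\bibitem{NW}
Nash-Williams, 1961.

\bibitem{Seymour}
Seymour, J. Combin. Theory Ser. B 30, 1981.

\bibitem{Tutte54}
Tutte, 1954.

\bibitem{Tutte61}
Tutte, 1961.

\end{thebibliography}
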